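\title{Separating signs for abelian groups of sup-norm isometries}

\begin{abstract}
Let $X$ be a finite subset of $\mathbb{R}^n$ on which an abelian group of sup-norm isometries acts transitively. We attach a sign $s_i(x)\in\{+,-\}$ to every point $x\in X$ and every coordinate $i$ in such a way that any two points of $X$ have opposite signs in some coordinate that realizes their distance, the sign $+$ going to the point with the larger coordinate. This proves a conjecture on the directed colored graph of $X$ and gives $|X|\le 2^n$. In particular, every periodic point of a sup-norm nonexpansive map on a subset of $\mathbb{R}^n$ has minimal period at most $2^n$, and every period up to $2^n$ occurs.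
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\|x\|_\infty=\max_i|x_i|$ be the sup-norm on $\mathbb{R}^n$, and let $X\subset\mathbb{R}^n$ be finite. A \emph{sup-norm isometry} of $X$ is a bijection $g\colon X\to X$ with $\|g(x)-g(y)\|_\infty=\|x-y\|_\infty$ for all $x,y\in X$. A group $\Gamma$ of such maps \emph{acts transitively} if for all $x,y\in X$ there is $g\in\Gamma$ with $g(x)=y$. A map $F\colon D\to D$ with $D\subset\mathbb{R}^n$ is \emph{nonexpansive} if $\|F(x)-F(y)\|_\infty\le\|x-y\|_\infty$ for all $x,y\in D$. Such a map permutes each of its periodic orbits isometrically (see Section~\ref{sec:consequences}), so a periodic orbit carries a transitive cyclic group of isometries.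

How large can $X$ be if an abelian group acts transitively on it? The vertices of the cube $\{0,1\}^n$ are at mutual distance $1$, so every permutation of them is an isometry, and $2^n$ points are possible. For an upper bound one records which coordinates realize the distances. The \emph{directed colored graph} $G_X$ has vertex set $X$ and colors $1,\dots,n$; it has an arrow of color $i$ from $x$ to $y$, written $x\to_i y$, if
\[
x\ne y\qquad\text{and}\qquad x_i-y_i=\|x-y\|_\infty .
\]
Any two distinct points are joined by at least one arrow, possibly by several arrows of different colors. A \emph{monochromatic path of length $2$} is a pair of arrows $x\to_i y$, $y\to_i z$ of the same color. In the cube there is no such path: in color $i$ every arrow goes from a point with $x_i=1$ to a point with $x_i=0$. Whenever there is no such path, each point is in each color only a start or only an end of arrows, these $n$ bits distinguish the points, and $|X|\le 2^n$.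

In general $G_X$ does contain monochromatic paths. But the count needs only one arrow for each pair of points, so one may try to discard arrows. This is Conjecture A$'$ of \cite{source}:

\begin{quote}
\emph{If an abelian group of sup-norm isometries acts transitively on a finite set $X\subset\mathbb{R}^n$, then $G_X$ has a subgraph $H_X$ with vertex set $X$ in which every two distinct vertices are joined by an arrow and which contains no monochromatic path of length $2$.}
\end{quote}

Some hypothesis on $X$ is needed. For $X=\{0,1,2\}\subset\mathbb{R}$ every pair is joined by exactly one arrow, so nothing can be discarded, and $2\to1\to0$ is a monochromatic path.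

We first replace the subgraph by the $n$ bits. Let $s_1,\dots,s_n\colon X\to\{+,-\}$ be maps. A pair $\{x,y\}$ of distinct points is \emph{separated in color $i$} if $x\to_i y$, $s_i(x)=+$ and $s_i(y)=-$, or if the same holds with $x$ and $y$ interchanged. It is \emph{separated} if it is separated in some color.

\begin{lemma}\label{lem:signs}
Let $X\subset\mathbb{R}^n$ be finite. A subgraph $H_X$ as in the conjecture exists if and only if there are signs $s_1,\dots,s_n$ that separate every pair of distinct points. In that case $|X|\le 2^n$.
\end{lemma}

\begin{proof}
Given the signs, let $H_X$ consist of the arrows $x\to_i y$ of $G_X$ with $s_i(x)=+$ and $s_i(y)=-$. Every pair is joined in $H_X$, and a path $x\to_i y\to_i z$ in $H_X$ would give both $s_i(y)=-$ and $s_i(y)=+$. Given $H_X$, put $s_i(x)=+$ if an arrow of $H_X$ of color $i$ starts at $x$, and $s_i(x)=-$ otherwise. If $x\to_i y$ is an arrow of $H_X$, then $s_i(x)=+$, and no arrow of $H_X$ of color $i$ starts at $y$, so $s_i(y)=-$. Hence every pair is separated. Finally, separated points have different sign vectors $(s_1(x),\dots,s_n(x))\in\{+,-\}^n$.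
\end{proof}

\begin{theorem}\label{thm:main}
Let $X\subset\mathbb{R}^n$ be finite, and let an abelian group of sup-norm isometries act transitively on $X$. Then there are maps $s_1,\dots,s_n\colon X\to\{+,-\}$ such that for all distinct $x,y\in X$ there is a color $i$ for which
\[
x_i-y_i=\|x-y\|_\infty,\qquad s_i(x)=+,\qquad s_i(y)=-,
\]
or the same holds with $x$ and $y$ interchanged. Consequently, Conjecture A$'$ is true.
\end{theorem}

\begin{theorem}\label{thm:consequences}
\begin{enumerate}
\item[(1)] Under the hypothesis of Theorem~\ref{thm:main}, $|X|\le 2^n$.
\item[(2)] A finite abelian group $\Gamma$ occurs as a transitive group of sup-norm isometries of some finite $X\subset\mathbb{R}^n$ if and only if $|\Gamma|\le 2^n$.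
\item[(3)] If $D\subset\mathbb{R}^n$ and $F\colon D\to D$ is sup-norm nonexpansive, then every periodic point of $F$ has minimal period at most $2^n$. Every $p\in\{1,\dots,2^n\}$ is the minimal period of a periodic point of some sup-norm nonexpansive map $F\colon\mathbb{R}^n\to\mathbb{R}^n$.
\item[(4)] If $\|\cdot\|=\max_{k\le N}|\ell_k(\cdot)|$ is a norm on $\mathbb{R}^d$ with linear functionals $\ell_1,\dots,\ell_N$, and an abelian group of $\|\cdot\|$-isometries acts transitively on a finite set $X\subset\mathbb{R}^d$, then $|X|\le 2^N$.
\item[(5)] The hypothesis ``abelian'' cannot be omitted in Theorem~\ref{thm:main}.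
\end{enumerate}
\end{theorem}

The arrows of one color form a partial order, and most signs are dictated by it: a point nearer to the top gets $+$, a point nearer to the bottom gets $-$ (Section~\ref{sec:heights}). The work lies in the points that sit exactly in the middle, the \emph{ties}. They are decided by a fixed order of priority when the chains are long (Section~\ref{sec:long}) and by an inductive construction when the chains have length $2$ (Section~\ref{sec:short}).

\section{The square $\{\pm e_1,\pm e_2\}$}\label{sec:square}

Let $X=\{e_1,e_2,-e_1,-e_2\}\subset\mathbb{R}^2$. Neighboring vertices of this square are at distance $1$, opposite vertices at distance $2$. The arrows are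
\[
e_1\to_1\pm e_2\to_1-e_1,\quad e_1\to_1-e_1,\qquad
e_2\to_2\pm e_1\to_2-e_2,\quad e_2\to_2-e_2 .
\]
At $e_1$ arrows of color $1$ only start, so the sign $s_1(e_1)=-$ would separate nothing, and we take $s_1(e_1)=+$. For the same reason we take $s_1(-e_1)=-$, $s_2(e_2)=+$ and $s_2(-e_2)=-$. These signs separate the two diagonals.

The four signs $s_1(\pm e_2)$ and $s_2(\pm e_1)$ belong to midpoints of chains; these are the ties. The choice $s_1(e_2)=-$ separates $\{e_2,e_1\}$, and the choice $s_1(e_2)=+$ separates $\{e_2,-e_1\}$. So each vertex has one tie, and by deciding it the vertex takes care of one of its two edges. There are four edges and four ties, so different vertices must take different edges. If one vertex takes the edge to its clockwise neighbor, that neighbor must do the same, and so on. Hence there are exactly two solutions: all vertices look clockwise, or all look counterclockwise. There is no room to spare, and the decisions at different ties must be coordinated.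

Two abelian groups act transitively here, and they see the solution differently.

\emph{The rotations, $\Gamma=\mathbb{Z}/4$.} Every vertex $x$ takes the edge $\{x,x-1\}$. The rule ``prefer the step $-1$ to the step $1$'' is the same at every tie. The edge $\{x,x+1\}$ loses at $x$ and is served from its other end $x+1$, where it appears as the step $-1$.

\emph{The group $\Gamma=\{0,a,b,a+b\}$}, where $a$ and $b$ are the reflections in the lines $x_1=x_2$ and $x_1=-x_2$. Now $a=-a$ and $b=-b$, so an edge looks the same from both ends. The rule ``prefer $a$ to $b$'' serves the two $a$-edges twice and the two $b$-edges never. In the clockwise solution the ties of color $1$, at $\pm e_2$, take the step $a$, and the ties of color $2$, at $\pm e_1$, take the step $b$. One can describe it as follows: each $a$-edge has a tie at either end and claims only the one of smaller color; the unclaimed ties go to $b$.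

Both mechanisms, a fixed preference among steps and a claim on the smallest color, appear in the general proof.

\section{Additive sequences and chains}\label{sec:chains}

From now on $X$ and $\Gamma$ are as in Theorem~\ref{thm:main}, and $\Gamma$ is written additively. If $g\in\Gamma$ fixes a point $x$ and $y=h(x)$ is any other point, then $g(y)=g(h(x))=h(g(x))=y$. So only the identity has a fixed point, and for a base point $o\in X$ the map $g\mapsto g(o)$ is a bijection $\Gamma\to X$. We identify $X$ with $\Gamma$ by this bijection. Thus $x-y$ and $x+a$ are operations in $\Gamma$, while $x_i$ is the $i$-th coordinate of the point $x(o)\in\mathbb{R}^n$. Put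
\[
f(g)=\|g(o)-o\|_\infty .
\]
Applying the isometry $-y$ shows that the points $x$ and $y$ are at distance $f(x-y)$. Hence $f(g)=0$ only for $g=0$, $f(-g)=f(g)$, and $f(g+h)\le f(g)+f(h)$. We always have $|x_i-y_i|\le f(x-y)$, and $x\to_i y$ means that $x\ne y$ and $x_i-y_i=f(x-y)$. Two points $x,y$ are \emph{joined in color $i$} if $x\to_i y$ or $y\to_i x$; any two distinct points are joined in some color.

Translations of $\Gamma$ preserve $f$, but they do not preserve arrows or colors. We therefore need a translation invariant description of the sequences of steps that can occur along a monochromatic path. A sequence $(g_1,\dots,g_k)$ of nonzero elements of $\Gamma$ is \emph{additive} if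
\[
f(g_1+\dots+g_k)=f(g_1)+\dots+f(g_k).
\]

\begin{lemma}\label{lem:additive}
Let $(g_1,\dots,g_k)$ be additive. Then every rearrangement, every nonempty subsequence and the sequence $(-g_1,\dots,-g_k)$ are additive, and $k<|\Gamma|$. No sequence $(a,-a)$ is additive.
\end{lemma}

\begin{proof}
Rearrangement changes neither side because $\Gamma$ is abelian, and negation changes neither side because $f(-g)=f(g)$. For $J\subset\{1,\dots,k\}$,
\[
\sum_j f(g_j)=f\Big(\sum_j g_j\Big)\le f\Big(\sum_{j\in J}g_j\Big)+\sum_{j\notin J}f(g_j)\le\sum_j f(g_j),
\]
so $f(\sum_{j\in J}g_j)=\sum_{j\in J}f(g_j)$. In particular the $k+1$ partial sums $0,\ g_1,\ g_1+g_2,\dots$ have strictly increasing values of $f$, so they are distinct and $k+1\le|\Gamma|$. Finally $f(a-a)=0<2f(a)$ for $a\neq0$.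
\end{proof}

A \emph{chain of color $i$ and length $k$} is a path $x^0\to_i x^1\to_i\dots\to_i x^k$. Its \emph{steps} are the elements $x^{j-1}-x^j$.

\begin{lemma}\label{lem:chains}
Let $x^0,\dots,x^k\in\Gamma$ with $k\ge1$, and put $g_j=x^{j-1}-x^j$.
\begin{enumerate}
\item[(A)] If $x^0\to_i x^1\to_i\dots\to_i x^k$, then $(g_1,\dots,g_k)$ is additive and $x^0\to_i x^k$.
\item[(B)] If $(g_1,\dots,g_k)$ is additive, then $x^0\ne x^k$. If $x^0\to_i x^k$, then $x^0\to_i x^1\to_i\dots\to_i x^k$; if $x^k\to_i x^0$, then $x^k\to_i\dots\to_i x^1\to_i x^0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(A) We have $x^0_i-x^k_i=\sum_j f(g_j)\ge f(x^0-x^k)\ge x^0_i-x^k_i$, so equality holds throughout, and the common value is positive.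

(B) We have $f(x^0-x^k)=\sum_jf(g_j)>0$. If $x^0\to_i x^k$, then the numbers $x^{j-1}_i-x^j_i\le f(g_j)$ have sum $x_i^0-x_i^k=\sum_j f(g_j)$, so each inequality is an equality. If $x^k\to_i x^0$, apply this to the reversed list of points, whose steps $-g_k,\dots,-g_1$ are additive.
\end{proof}

Part (B) is the tool that produces chains, and it is where the hypotheses of the theorem enter. By transitivity, an additive sequence can be laid out so that it passes through any given point. By commutativity, its members can be laid out in any order, and if the two endpoints are kept fixed, all these paths are chains in every color that joins the endpoints. We do not control which color that is, nor the direction of the arrows.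

For $a\ne0$ let $m(a)$ be the largest $k\ge0$ such that some sequence $(a,g_1,\dots,g_k)$ is additive. It is finite and $m(-a)=m(a)$, by Lemma~\ref{lem:additive}. By (A), a chain of any color that has $a$ or $-a$ as one of its steps has at most $m(a)$ further steps. A pair $\{x,x+a\}$ will be treated according to the value of $m(a)$: even, odd and at least $3$, or equal to $1$.

\section{Heights, and the pairs with $m(a)$ even}\label{sec:heights}

By (A), the relation $\to_i$ is a strict partial order. Let $p_i(x)$ be the largest length of a chain of color $i$ that ends at $x$, and $q_i(x)$ the largest length of a chain of color $i$ that starts at $x$, with value $0$ if there is none. Thus $p_i(x)$ measures the room above $x$ and $q_i(x)$ the room below $x$. Extending a longest chain by one arrow gives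
\begin{equation}\label{eq:heights}
x\to_i y\quad\Longrightarrow\quad p_i(y)\ge p_i(x)+1\quad\text{and}\quad q_i(x)\ge q_i(y)+1 .
\end{equation}
By \eqref{eq:heights}, the number $p_i-q_i$ increases by at least $2$ along each arrow. It is natural to cut every chain where this number changes sign.

\medskip
\noindent\textbf{Height rule.} \emph{Put $s_i(x)=+$ if $p_i(x)<q_i(x)$, and $s_i(x)=-$ if $p_i(x)>q_i(x)$. Put $s_i(x)=+$ if $p_i(x)=q_i(x)=0$.}
\medskip

In the last case no arrow of color $i$ meets $x$, and the sign plays no role. If $p_i(x)=q_i(x)=\kappa\ge1$, we call $(x,i)$ a \emph{tie of order $\kappa$}, or a \emph{$\kappa$-tie}; its sign is left open for now. We drop the index $i$ when the color is fixed.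

\medskip
\noindent\textbf{Reversal.} Replacing the $i$-th coordinate of every point by its negative leaves $\Gamma$, $f$ and $m$ unchanged, reverses all arrows of color $i$, and exchanges $p_i$ with $q_i$. Where $p_i\neq q_i$, the height rule then exchanges $+$ with $-$, so the same pairs are separated in color $i$ as before. When two points are joined in color $i$ there are two cases, one for each direction; we prove one and obtain the other by this exchange.
\medskip

To separate $\{x,x+a\}$ we want a color in which the step $a$ lies in the middle of a chain and no longer chain through $x$ or $x+a$ spoils the balance. A longest additive sequence containing $a$ gives both.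

\begin{lemma}\label{lem:center}
Let $a\ne0$, $m=m(a)$, let $(a,g_1,\dots,g_m)$ be additive, and let $0\le r\le m$. For $x\in\Gamma$ put
\[
y=x+a,\qquad y^*=y+g_1+\dots+g_r,\qquad x^*=x-g_{r+1}-\dots-g_m,
\]
and let $i$ be a color joining $y^*$ and $x^*$. If $y^*\to_i x^*$, then there is a chain
\[
y^*\to_i\dots\to_i y\to_i x\to_i\dots\to_i x^*
\]
with steps $g_1,\dots,g_r,\ a,\ g_{r+1},\dots,g_m$, and
\[
p_i(y)=r,\qquad q_i(y)\ge m-r+1,\qquad p_i(x)\ge r+1,\qquad q_i(x)=m-r .
\]
If $x^*\to_i y^*$, the same holds with the arrows and steps reversed and with $p_i$ and $q_i$ exchanged.
\end{lemma}

\begin{proof}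
By reversal we may assume $y^*\to x^*$. The chain exists by (B), since the rearranged sequence is additive. It has $r$ arrows above $y$ and $m-r$ arrows below $x$, which gives all four lower bounds. A chain of length $p(y)$ ending at $y$, followed by $y\to x$ and the $m-r$ arrows from $x$ to $x^*$, has the step $a$ and $p(y)+m-r$ further steps; so $p(y)+m-r\le m$. The $r$ arrows from $y^*$ to $y$, followed by $y\to x$ and a chain of length $q(x)$ starting at $x$, give $r+q(x)\le m$.
\end{proof}

\begin{proposition}\label{prop:even}
If $m(a)$ is even, the height rule separates every pair $\{x,x+a\}$.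
\end{proposition}

\begin{proof}
Let $m(a)=2r$ and apply Lemma~\ref{lem:center}. If $y^*\to_i x^*$, then $y\to_i x$, $p(y)=r<r+1\le q(y)$ and $q(x)=r<r+1\le p(x)$, so $s_i(y)=+$ and $s_i(x)=-$. The other case follows by reversal.
\end{proof}

\section{Ties of order at least two}\label{sec:long}

If $m(a)=2\kappa-1$ is odd, the longest chains through the step $a$ have even length $2\kappa$, and their middle is a point, not an arrow. The best we can do is to make $x$ the midpoint, and then $x$ may be a tie. We first describe what the sign at a tie achieves. The \emph{sides} of a $\kappa$-tie $(x,i)$, for any $\kappa\geq1$, are the sets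
\[
U=\{a:\ x+a\to_i x,\ p_i(x+a)=\kappa-1\},\qquad
V=\{a:\ x\to_i x+a,\ q_i(x+a)=\kappa-1\}.
\]
They are disjoint, since $(x+a)_i>x_i$ for $a\in U$ and $(x+a)_i<x_i$ for $a\in V$. They are nonempty: the point before $x$ on a longest chain ending at $x$ has $p\ge\kappa-1$, and $p\le\kappa-1$ by \eqref{eq:heights}; the point after $x$ on a longest chain starting at $x$ has $q=\kappa-1$ for the same reasons. \emph{Choosing the side $U$} means setting $s_i(x)=-$, and \emph{choosing the side $V$} means setting $s_i(x)=+$. Reversal of color $i$ exchanges $U$ and $V$.

\begin{lemma}\label{lem:side}
If $a$ belongs to the side chosen at the tie $(x,i)$, then $\{x,x+a\}$ is separated in color $i$.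
\end{lemma}

\begin{proof}
Let $a\in U$ and $s_i(x)=-$. Then $p(x+a)=\kappa-1$ and $q(x+a)\ge q(x)+1=\kappa+1$, so the height rule gives $s_i(x+a)=+$, and $x+a\to_i x$. The case $a\in V$ follows by reversal.
\end{proof}

\begin{lemma}\label{lem:odd}
In Lemma~\ref{lem:center} let $m=2\kappa-1$ and $r=\kappa-1$. Then either the height rule separates $\{x,x+a\}$ in color $i$, or $(x,i)$ is a $\kappa$-tie; in the second case $a\in U$ if $y^*\to_i x^*$, and $a\in V$ if $x^*\to_i y^*$.
\end{lemma}

\begin{proof}
By reversal let $y^*\to x^*$. Then $y\to x$, $p(y)=\kappa-1$, $q(y)\ge\kappa+1$, $q(x)=\kappa$ and $p(x)\ge\kappa$. So $s_i(y)=+$. If $p(x)>\kappa$, then $s_i(x)=-$ and the pair is separated. If $p(x)=\kappa$, then $(x,i)$ is a $\kappa$-tie, and $a\in U$ because $x+a=y\to x$ and $p(y)=\kappa-1$.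
\end{proof}

\begin{example}\label{ex:cycle}
Ties of every order occur. Let $\Gamma=\mathbb{Z}/2n$, let $f(k)=\min(k,2n-k)$ for $0\le k<2n$ be the distance on the cycle, and give $x$ the coordinates $x_i=f(x-i)$, $1\le i\le n$. Then $|x_i-y_i|\le f(x-y)$, with equality for $i\equiv x\pmod n$ because $f(k+n)=n-f(k)$. So $\Gamma$ acts isometrically on these $2n$ points of $\mathbb{R}^n$. Coordinates are integers between $0$ and $n$, and unit steps toward $i$ are arrows of color $i$, so $q_i(x)=f(x-i)$ and $p_i(x)=n-f(x-i)$. For $n=2\kappa$ the ties of color $i$ are at the points $i\pm\kappa$. They have order $\kappa$ and sides $\{1\}$, $\{-1\}$, and every point is a tie in exactly one color. Always choosing the side of $1$ separates all pairs $\{x,x+1\}$.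
\end{example}

In general a side has several elements, and different pairs compete for the same tie. We settle the competition by a priority list. Call a set $\{a,-a\}$ with $a\ne0$ a \emph{class}; it has one element if $a=-a$. Fix a linear order on the classes and an order inside each class. This gives a linear order $\le$ on $\Gamma\setminus\{0\}$ in which an element of a lower class is smaller than every element of a higher class.

\medskip
\noindent\textbf{Order rule.} \emph{At a tie of order $\kappa\ge2$, choose the side that contains the largest element of $U\cup V$.}
\medskip

The rule treats $U$ and $V$ alike, so it is compatible with reversal. For the pair $\{x,x+a\}$ to win a tie, $a$ itself need not have high priority; it suffices that the side of $a$ contains an ally $z$ that beats the whole opposite side. All opponents are, up to sign, members of longest additive sequences through $a$. We take $z$ from the highest class among such members, move it next to $x$ by commutativity, and fix its sign by deciding which end of the pair is called $x$.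

\begin{proposition}\label{prop:long}
If $m(a)=2\kappa-1$ with $\kappa\ge2$, the height rule and the order rule separate every pair $\{x,x+a\}$.
\end{proposition}

\begin{proof}
Let $E(a)$ be the set of all members of additive sequences of length $2\kappa$ that contain $a$. Then $a\in E(a)$ and $E(-a)=-E(a)$. Let $c$ be the highest class that meets $E(a)$, and let $z\in c\cap E(a)$. The pair can also be written as $\{x',x'+a'\}$ with $x'=x+a$ and $a'=-a$; this keeps $c$ and replaces $z$ by $-z\in c\cap E(a')$. So we may assume that $z$ is the largest element of $c$.

Choose an additive sequence $(a,g_1,\dots,g_{2\kappa-1})$ with $z=a$ or $z=g_1$, and apply Lemmas~\ref{lem:center} and~\ref{lem:odd} with $r=\kappa-1\ge1$. By reversal let $y^*\to_i x^*$. If the height rule does not separate the pair, then $(x,i)$ is a $\kappa$-tie and $a\in U$.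

\emph{The ally $z$ lies in $U$.} This is known if $z=a$, so let $z=g_1$. By (A), $y^*\to x$. The steps $g_1,\dots,g_{\kappa-1},a$ from $y^*$ to $x$ are additive, so by (B) we may take them in an order in which $g_1$ comes last. This gives a chain $y^*\to\dots\to x+z\to x$ of length $\kappa$. Hence $p(x+z)\ge\kappa-1$, and $p(x+z)\le p(x)-1=\kappa-1$ by \eqref{eq:heights}.

\emph{Every $v\in V$ is smaller than $z$.} Take the $\kappa-1$ arrows from $y^*$ to $y$, the arrow $y\to x$ with step $a$, the arrow $x\to x+v$ with step $-v$, and a chain of length $q(x+v)=\kappa-1$ starting at $x+v$. By (A) the $2\kappa$ steps are additive, so $-v\in E(a)$. Thus the class of $v$ is not higher than $c$, and $v\le z$. Also $v\ne z$, because $U\cap V=\emptyset$.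

So the largest element of $U\cup V$ lies in $U$, the order rule chooses $U$, and Lemma~\ref{lem:side} separates $\{x,x+a\}$.
\end{proof}

The hypothesis $\kappa\ge2$ was used to place $z=g_1$ among the $\kappa-1$ steps between $y^*$ and $y$. For $\kappa=1$ the step $a$ is alone on its part of the chain and there is no room for an ally. The failure is real: on the square with $\Gamma=\{0,a,b,a+b\}$ every tie has sides $\{a\}$ and $\{b\}$, so the order rule would prefer the same step everywhere.

\section{Ties of order one}\label{sec:short}

Let $S=\{a\ne0:\ m(a)=1\}$, so that $S=-S$. It remains to choose sides at the $1$-ties so that all pairs $\{x,x+a\}$ with $a\in S$ are separated. In this section ``tie'' means $1$-tie. By \eqref{eq:heights} the height conditions in the definition of the sides are now automatic: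
\[
U=\{a:\ x+a\to_i x\},\qquad V=\{a:\ x\to_i x+a\}.
\]

\subsection{Admissible relations}

Which steps can face each other at a tie? For nonzero $a,b$ write $a\sim b$ if $(a,-b)$ is additive, that is, if $f(a-b)=f(a)+f(b)$; geometrically, $x$ lies between $x+a$ and $x+b$. The relation $\sim$ is symmetric, $a\sim b$ holds if and only if $-a\sim-b$, and $a\not\sim a$. At a tie, $u\sim v$ for all $u\in U$ and $v\in V$, because the chain $x+u\to x\to x+v$ has steps $u,-v$.

The construction below handles a part of the relation $\sim$ directly and passes the rest to an induction. The part that is passed on no longer relates all of $U$ to all of $V$, but it keeps a product structure.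

\begin{definition}\label{def:admissible}
A relation $R$ on $\Gamma\setminus\{0\}$ is \emph{admissible} if
\begin{enumerate}
\item[(R1)] $aRb$ implies $a\sim b$, $bRa$ and $(-a)R(-b)$;
\item[(R2)] at every tie $(x,i)$ the set $\{(u,v)\in U\times V:\ uRv\}$ is empty or of the form $U'\times V'$.
\end{enumerate}
The \emph{support} of $R$ is $T(R)=\{a:\ aRb\text{ for some }b\}$. A tie is \emph{$R$-active} if the set in (R2) is nonempty. Then $U'\times V'$ is its \emph{rectangle}, the rectangle \emph{contains} $a$ if $a\in U'\cup V'$, and each element of $U'$ is \emph{opposite} to each element of $V'$ and conversely.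
\end{definition}

Thus $T(R)=-T(R)$, and opposite elements are $R$-related. The relation $\sim$ is admissible, and every tie is active for it, with rectangle $U\times V$. Moreover $S\subset T(\sim)$: if $m(a)=1$, some $(a,g)$ is additive, and $a\sim-g$. The next lemma supplies ties at any prescribed point.

\begin{lemma}\label{lem:supply}
Let $R$ be admissible, $aRb$, $a\in S$, $x\in\Gamma$, and let $i$ be a color joining $x+a$ and $x+b$.
\begin{enumerate}
\item[(i)] Either the height rule separates $\{x,x+a\}$, or $(x,i)$ is an $R$-active tie in which $a$ and $b$ are opposite.
\item[(ii)] If also $b\in S$, then $(x,i)$ is an $R$-active tie in which $a$ and $b$ are opposite.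
\item[(iii)] Neither $(x+a,i)$ nor $(x+b,i)$ is a tie.
\end{enumerate}
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:center} to the additive sequence $(a,-b)$ with $m=1$, $r=0$; here $y^*=x+a$ and $x^*=x+b$. By reversal let $x+a\to x\to x+b$. If $(x,i)$ is a tie, then $a\in U$, $b\in V$ and $aRb$, so the tie is $R$-active and $a,b$ are opposite. Now (i) follows from Lemma~\ref{lem:odd} with $\kappa=1$. For (ii), Lemma~\ref{lem:center} gives $q(x)=1$. If $b\in S$, a longest chain ending at $x$ followed by the step $-b$ shows $p(x)\le m(b)=1$, so $p(x)=1$. For (iii), the chain shows $q(x+a)\ge2$ and $p(x+b)\ge2$.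
\end{proof}

\begin{proposition}\label{prop:short}
Let $R$ be admissible. One can choose sides at the $R$-active ties so that all pairs $\{x,x+a\}$ with $x\in\Gamma$ and $a\in S\cap T(R)$ are separated by the height rule and these choices, whatever is chosen at the other ties.
\end{proposition}

The proof occupies the rest of the section. We use induction on $|T(R)|$. There is nothing to prove if $T(R)=\emptyset$. Let $T=T(R)\ne\emptyset$. We call $a,b$ \emph{adjacent} if $aRb$, and a subset of $T$ \emph{independent} if no two of its elements are adjacent. No element is adjacent to itself. An independent set meets at most one of the two parts $U',V'$ of a rectangle.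

\subsection{Steps that give way}

We first imitate the rule for $\mathbb{Z}/4$ on the square. Take an independent set $A$ of steps that give way: at a tie whose rectangle meets $A$, choose the side away from $A$. By Lemma~\ref{lem:supply}(i), this serves every $b\in S$ adjacent to an element of $A$. A pair $\{x,x+a\}$ with $a\in A\cap S$ must then be served from its other end, where the step is $-a$. So we call $A\subset T$ \emph{good} if it is independent and, for each $a\in A\cap S$, the element $-a$ is adjacent to an element of $A$. The empty set is good. Fix a good set $A$ that is maximal under inclusion, and let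
\[
F=\{v\in T\setminus A:\ v\text{ is adjacent to no element of }A\}
\]
be the set of steps that $A$ does not reach. Maximality makes $F$ very symmetric.

\begin{lemma}\label{lem:F}
\begin{enumerate}
\item[(F1)] $F\subset S$.
\item[(F2)] $F=-F$.
\item[(F3)] If $v,y\in F$ are adjacent, then each of $\pm v$ is adjacent to each of $\pm y$. No $v\in F$ is adjacent to $-v$.
\item[(F4)] No element of $F$ is adjacent to an element of $A\cup(-A)$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $v\in F$ the set $A\cup\{v\}$ is independent and larger than $A$, hence not good.

(F1) If $v\in F\setminus S$, then $A\cup\{v\}$ has no new element of $S$, so it is good, a contradiction.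

(F2) Let $v\in F$; then $-v\in S\cap T$. If $-v\in A$, then $v=-(-v)$ is adjacent to an element of $A$ because $A$ is good, contrary to $v\in F$. If $-v$ is adjacent to an element of $A$, then $A\cup\{v\}$ is good, a contradiction. So $-v\in F$.

(F3) Let $v,y\in F$ be adjacent, and suppose that $v$ and $-y$ are not. Since $v,-y\in F$, the set $A\cup\{v,-y\}$ is independent. Further, $-v$ is adjacent to $-y$ by (R1), and $-(-y)=y$ is adjacent to $v$. So $A\cup\{v,-y\}$ is good, a contradiction. Hence $v$ is adjacent to $y$ and $-y$, and by (R1) so is $-v$. The argument allows $y=-v$, and then it would make $v$ adjacent to itself; so $v$ is not adjacent to $-v$.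

(F4) For $A$ this is the definition of $F$. If $v\in F$ were adjacent to $-a$ with $a\in A$, then $-v\in F$ would be adjacent to $a$.
\end{proof}

By (F3), adjacency inside $F$ does not distinguish $v$ from $-v$: a pair with difference in $F$ meets the same opponents from $F$ at both ends, as on the square with $\Gamma=\{0,a,b,a+b\}$. We split $F$ into three parts. Let $\Lambda$ be the set of elements of $F$ adjacent to no element of $F$; then $\Lambda$ is independent, and $\Lambda=-\Lambda$ by (R1) and (F2). Let $Q$ be maximal among the independent subsets of $F\setminus\Lambda$ with $Q=-Q$. Then: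
\begin{enumerate}
\item[(Q1)] Every $q\in Q$ is adjacent to an element of $F$, because $q\notin\Lambda$.
\item[(Q2)] Every $v\in F\setminus(\Lambda\cup Q)$ is adjacent to an element of $Q$. Otherwise $-v$ is not adjacent to an element of $Q=-Q$ either, and $v$ is not adjacent to $-v$ by (F3), so $Q\cup\{v,-v\}$ contradicts the maximality of $Q$.
\item[(Q3)] No element of $F\cup A\cup(-A)$ is adjacent to an element of $\Lambda$, by the definition of $\Lambda$ and (F4).
\end{enumerate}

\subsection{The part left to the induction}

An element $\lambda\in\Lambda$ faces only steps outside $F\cup A\cup(-A)$. Such a step $b$ may lie in $S$, and a tie at which $b$ faces an element of $A$ may also be needed by $\lambda$. We therefore give all ties that involve $\Lambda$ to the induction, together with the responsibility for $\Lambda$ and its neighbors. Let $R'$ consist of the pairs in $R$ with a member in $\Lambda$.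

\begin{lemma}\label{lem:induct}
The relation $R'$ is admissible, its support $T(R')$ consists of $\Lambda$ and of the elements adjacent to an element of $\Lambda$, and $|T(R')|<|T|$. A tie is $R'$-active if and only if it is $R$-active and its $R$-rectangle contains an element of $\Lambda$.
\end{lemma}

\begin{proof}
Condition (R1) holds because $\Lambda=-\Lambda$. At a tie that is not $R$-active, $U\times V$ contains no pair of $R'$. At an $R$-active tie with rectangle $U'\times V'$, the independent set $\Lambda$ meets at most one of $U',V'$. The pairs of $R'$ in $U\times V$ form $(U'\cap\Lambda)\times V'$ if $\Lambda$ meets $U'$, they form $U'\times(V'\cap\Lambda)$ if $\Lambda$ meets $V'$, and there are none otherwise. This proves (R2) and the last assertion. Each $\lambda\in\Lambda\subset T$ is adjacent to some element, which gives the description of $T(R')$. If $A\ne\emptyset$, then $T(R')\subset T\setminus A$ by (Q3). If $A=\emptyset$, then $F=T$; every element of $T$ is adjacent to an element of $T$, so $\Lambda=\emptyset$ and $T(R')=\emptyset$. In both cases $|T(R')|<|T|$.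
\end{proof}

By induction we choose sides at the $R'$-active ties so that all pairs $\{x,x+a\}$ with $a\in S\cap T(R')$ are separated. Call a tie \emph{free} if it is $R$-active and not $R'$-active. From now on rectangles and opposite elements refer to $R$. An element of $\Lambda$ in a rectangle is adjacent to the whole opposite part, so Lemma~\ref{lem:induct} gives the following test.
\begin{equation}\label{eq:free}
\begin{array}{l}
\text{If $c,d$ are opposite in an $R$-active tie and neither is adjacent}\\
\text{to an element of $\Lambda$, then the tie is free.}
\end{array}
\end{equation}

\subsection{The rule at free ties}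

The elements of $Q$ also give way, except that each pair with difference in $Q$ claims one tie for itself. A \emph{$Q$-pair} is a pair $e=\{y,y+q\}$ with $q\in Q$. Seen from an endpoint $z\in e$ it has the form $e=\{z,z+\rho\}$ with $\rho=\pm q\in Q$. A color $i$ is \emph{available} for $e$ if, for one of the two endpoints $z$, the pair $(z,i)$ is an $R$-active tie in which $\rho$ is opposite to an element of $F$. There is an available color: by (Q1), $q$ is adjacent to some $v\in F$, both lie in $S$ by (F1), and Lemma~\ref{lem:supply}(ii) applies to any color joining $y+q$ and $y+v$. Let $h(e)$ be the smallest available color. It does not depend on any choice of sides.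

The set $D=A\cup Q$ is independent, because $A$ and $Q$ are independent and $Q\subset F$. If $D$ meets the rectangle of a free tie, it meets exactly one of $U',V'$, and the corresponding side $U$ or $V$ is the \emph{$D$-side}. A free tie $(x,i)$ is \emph{claimed by $q$} if $q\in Q$ lies in its rectangle, $q$ is opposite to an element of $F$, and $h(\{x,x+q\})=i$.

\medskip
\noindent\textbf{Claim rule.} \emph{At a free tie whose rectangle meets $D$, choose the $D$-side if the tie is claimed by some $q\in Q$, and the other side if it is not. At the remaining free ties choose arbitrarily.}

\begin{example}\label{ex:square}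
Take the square and $R={\sim}$. For $\Gamma=\mathbb{Z}/4$ we have $S=T=\{1,-1\}$ and $1\sim-1$. The set $A=\{1\}$ is good and maximal, $F=\emptyset$, and every tie chooses the side of $-1$. For $\Gamma=\{0,a,b,a+b\}$ we have $S=T=\{a,b\}$ and $a\sim b$. The set $\{a\}$ is not good, since $-a=a$ is not adjacent to $a$; neither is $\{b\}$. So $A=\emptyset$, $F=\{a,b\}$, $\Lambda=\emptyset$, and we may take $Q=\{a\}$. Both $Q$-pairs have the available colors $1$ and $2$, so the ties of color $1$ are claimed and choose $a$, and the ties of color $2$ choose $b$.
\end{example}

\subsection{All pairs are separated}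

Let $a\in S\cap T$. Then $a$ is adjacent to an element of $A$, or $a\in A$, or $a\in F$. The elements of $T(R')$, among them those of $\Lambda$, are settled by the induction. Four cases remain.

\medskip
\noindent\emph{Case 1: $a\notin T(R')$ is adjacent to some $a'\in A$.} Let $x\in\Gamma$. By Lemma~\ref{lem:supply}(i), either the height rule separates $\{x,x+a\}$, or $a$ and $a'$ are opposite in an $R$-active tie $(x,i)$. Consider the second alternative. Neither $a$ nor $a'$ is adjacent to an element of $\Lambda$, by Lemma~\ref{lem:induct} and (Q3), so the tie is free by \eqref{eq:free}. Its $D$-side is the side of $a'$. A claim by $q\in Q$ would put $q$ in the same part of the rectangle as $a'$ and an element of $F$ in the opposite part; that element would be adjacent to $a'$, contrary to (F4). So the tie is not claimed, the side of $a$ is chosen, and Lemma~\ref{lem:side} separates the pair.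

\medskip
\noindent\emph{Case 2: $a\in A$.} Since $A$ is good, $-a\in S$ is adjacent to an element of $A$. Also $-a\notin T(R')$: it is adjacent to no element of $\Lambda$ by (Q3), and $-a\in\Lambda=-\Lambda$ would give $a\in A\cap F=\emptyset$. By Case 1 all pairs $\{x',x'-a\}$ are separated, and $\{x,x+a\}$ is such a pair with $x'=x+a$.

\medskip
\noindent\emph{Case 3: $a\in Q$.} Let $e=\{x,x+a\}$ and $i=h(e)$. For some endpoint $z$, with $e=\{z,z+\rho\}$, the tie $(z,i)$ is $R$-active and $\rho$ is opposite to some $v\in F$. The tie is free by (Q3) and \eqref{eq:free}, and it is claimed by $\rho$. So the side of $\rho$ is chosen and $e$ is separated.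

\medskip
\noindent\emph{Case 4: $a\in F\setminus(\Lambda\cup Q)$.} Such a pair claims nothing and depends on unclaimed ties. We show that a claim against it at one end produces, at the other end, a tie of larger color. Suppose that $e=\{x,x+a\}$ is not separated. For $z\in e$ write $e=\{z,z+w\}$, where $w=\pm a\in F$ is determined by $z$. A \emph{blocker of color $i$} is a pair $(z,q)\in e\times Q$ such that $(z,i)$ is an $R$-active tie in which $w$ and $q$ are opposite, and $h(\{z,z+q\})=i$.

\smallskip
\emph{Observation. If $z\in e$, $q_0\in Q$ is adjacent to $w$, and the color $i$ joins $z+w$ and $z+q_0$, then there is a blocker $(z,q)$ of color $i$.} Indeed, $w,q_0\in F\subset S$, so by Lemma~\ref{lem:supply}(ii) they are opposite in the $R$-active tie $(z,i)$. The tie is free by (Q3) and \eqref{eq:free}, and its $D$-side is the side of $q_0$. Since $e$ is not separated, the side of $w$ was not chosen (Lemma~\ref{lem:side}). So the $D$-side was chosen, and the tie is claimed by some $q\in Q$. This $q$ lies in the same part of the rectangle as $q_0$, so it is opposite to $w$.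

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node (a) at (0,2.4) {$z+w$};
\node (b) at (0,1.2) {$z$};
\node (c) at (0,0) {$z+q$};
\draw[->] (a) -- (b);
\draw[->] (b) -- (c);
\node at (0,-0.7) {color $i$};
\node (d) at (5,2.4) {$z$};
\node (e) at (3.7,1.2) {$z+w$};
\node (f) at (6.3,1.2) {$z+q$};
\node (g) at (5,0) {$z+w+q$};
\draw[->] (d) -- (e);
\draw[->] (d) -- (f);
\draw[->] (e) -- (g);
\draw[->] (f) -- (g);
\node at (5,-0.7) {color $i'$};
\end{tikzpicture}
\caption{The parallelogram spanned at $z$ by steps $w,q$ with $\pm w$ adjacent to $\pm q$, each color drawn up to reversal of its arrows. In color $i$ the point $z$ is the midpoint of a chain of length $2$. In a color $i'$ joining $z$ and $z+w+q$, both $z+w$ and $z+q$ are midpoints and $z$ is an end.}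
\label{fig:parallelogram}
\end{figure}

\smallskip
By (Q2), $a$ is adjacent to an element of $Q$, so the observation at $z=x$ gives a blocker. Let $(z,q)$ be a blocker whose color $i$ is as large as possible. Since $w$ and $q$ are adjacent elements of $F$, (F3) makes $-w$ adjacent to $q$ and $-q$ adjacent to $w$. Let $i'$ be a color joining $z$ and $z+w+q$; these points are distinct because $-w\sim q$. We read this color at the two other vertices of the parallelogram in Figure~\ref{fig:parallelogram}.

\emph{At $z'=z+w$.} Here $e=\{z',z'-w\}$, and $i'$ joins $z'-w=z$ and $z'+q$. The observation gives a blocker of color $i'$, so $i'\le i$. Lemma~\ref{lem:supply}(iii), applied at $z'$ to the adjacent steps $-w$ and $q$, shows that $(z,i')$ is not a tie. Since $(z,i)$ is a tie, $i'\ne i$, and so $i'<i$.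

\emph{At $z''=z+q$.} The color $i'$ joins $z''-q=z$ and $z''+w$. By Lemma~\ref{lem:supply}(ii), $(z'',i')$ is an $R$-active tie in which $-q$ is opposite to $w\in F$. So $i'$ is available for the $Q$-pair $\{z'',z''-q\}=\{z,z+q\}$, and $i=h(\{z,z+q\})\le i'$.

This contradiction shows that $e$ is separated. In all four cases only the height rule and choices at free ties were used, so the proof of Proposition~\ref{prop:short} is complete.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Define $s_i(x)$ by the height rule if $(x,i)$ is not a tie of any order, by the order rule at ties of order $\kappa\ge2$, and by Proposition~\ref{prop:short} for $R={\sim}$ at ties of order $1$, all of which are active for $\sim$. Each $(x,i)$ receives exactly one sign. A pair $\{x,x+a\}$ is separated by Proposition~\ref{prop:even} if $m(a)$ is even, by Proposition~\ref{prop:long} if $m(a)\ge3$ is odd, and by Proposition~\ref{prop:short} if $m(a)=1$, since $S\subset T(\sim)$. Conjecture A$'$ follows by Lemma~\ref{lem:signs}.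
\end{proof}

\section{Cardinality, periods, and the need for commutativity}\label{sec:consequences}

\begin{proof}[Proof of Theorem~\ref{thm:consequences}]
(1) This follows from Theorem~\ref{thm:main} and Lemma~\ref{lem:signs}.

(2) A transitive abelian group of bijections of $X$ has order $|X|$, as shown at the start of Section~\ref{sec:chains}, so the condition is necessary by (1). Conversely, let $|\Gamma|\le2^n$. Take $X\subset\{0,1\}^n$ with $|X|=|\Gamma|$, fix a bijection between $X$ and $\Gamma$, and let $\Gamma$ act on itself by translations. The action is transitive, and every bijection of $X$ is an isometry because all nonzero distances equal $1$.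

(3) Let $X$ be a periodic orbit of minimal period $p$. Then $|X|=p$, the map $F$ permutes $X$ cyclically, and $F^p$ is the identity on $X$. For $x,y\in X$,
\[
\|x-y\|_\infty=\|F^p(x)-F^p(y)\|_\infty\le\|F(x)-F(y)\|_\infty\le\|x-y\|_\infty .
\]
So $F|_X$ generates a cyclic group of isometries that acts transitively on $X$, and $p\le2^n$ by (1).

Conversely, let $p\le 2^n$, and let $g$ be a cyclic permutation of a set $X\subset\{0,1\}^n$ with $p$ elements; it is an isometry. We extend $g$ one coordinate at a time. For $y\in\mathbb{R}^n$ and $j=1,\dots,n$ put
\[
F_j(y)=\min_{x\in X}\big(g(x)_j+\|x-y\|_\infty\big).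
\]
If $x$ attains the minimum for $y'$, then $F_j(y)\le g(x)_j+\|x-y\|_\infty\le F_j(y')+\|y-y'\|_\infty$. By symmetry $|F_j(y)-F_j(y')|\le\|y-y'\|_\infty$ for each $j$, so $F=(F_1,\dots,F_n)$ is nonexpansive. For $y\in X$, the choice $x=y$ gives $F_j(y)\le g(y)_j$, and for every $x\in X$,
\[
g(x)_j+\|x-y\|_\infty=g(x)_j+\|g(x)-g(y)\|_\infty\ge g(y)_j .
\]
So $F=g$ on $X$, and the points of $X$ have minimal period $p$.

(4) The linear map $x\mapsto(\ell_1(x),\dots,\ell_N(x))$ is an isometric embedding of $(\mathbb{R}^d,\|\cdot\|)$ into $(\mathbb{R}^N,\|\cdot\|_\infty)$. Apply (1) to the image of $X$.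

(5) The set $X=\{\pm e_j\pm e_k:\ 1\le j<k\le3\}\subset\mathbb{R}^3$ has $12$ points. The signed permutation matrices preserve the sup-norm and the set $X$, and they send $e_1+e_2$ to every point of $X$, so they act transitively on $X$ by isometries. Since $12>2^3$, Lemma~\ref{lem:signs} shows that neither separating signs nor a subgraph $H_X$ as in the conjecture exist.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Transitive actions of finite abelian groups of sup-norm isometries},
\texttt{https://core.ac.uk/download/pdf/82140644.pdf}.

\end{thebibliography}
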